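# Reduced diagrams with the fewest negative crossings

Let $L$ be an oriented link in $S^3$. A diagram is a generic projection to the plane or to $S^2$ with over/under information, taken up to isotopy of the plane or sphere. A crossing is **nugatory** if some simple closed curve meets the diagram only at that crossing, transversally, and a diagram is **reduced** if it has no nugatory crossing. Let $c_+(D)$ and $c_-(D)$ be the numbers of positive and negative crossings of $D$, let $c(D)=c_+(D)+c_-(D)$, and let $n_-(L)$, $n_+(L)$ be the minima of $c_-$, $c_+$ over all diagrams of $L$. Question 5.1 of "On the crossing number of semiadequate links" (http://stoimenov.net/stoimeno/homepage/papers/adeq2.pdf) asks: does every oriented link have only finitely many reduced diagrams with the minimal number of negative (or positive) crossings? Finiteness is known when $n_-(L)=0$, and for knots also when $n_-=1$. The answer is yes for all links.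

Links are nonempty and tame. A diagram on $S^2$ comes from only finitely many plane diagrams (choose the face that contains $\infty$), so finiteness in the plane and on the sphere mean the same thing. Taking mirror images exchanges the two signs and preserves reducedness, so we speak of negative crossings only.

## 1. Positive knots: the Casson-type coefficient counts twists

We begin with knots that have a diagram without negative crossings.

**Proposition 1.** A knot $K$ with $n_-(K)=0$ has only finitely many reduced diagrams without negative crossings.

The proof sorts reduced diagrams into finitely many twist families and then shows that a knot invariant grows along each family. The first half will be reused for all links.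

**Definition (Seifert graph).** Smooth every crossing of $D$ according to the orientation. The resulting circles are the Seifert circles, and $s(D)$ is their number. The Seifert graph $\Gamma(D)$ has the Seifert circles as vertices and the crossings as edges, each crossing joining the circles that contain the two arcs at its smoothing.

For the closure of the 2-braid $\sigma_1^3$, a trefoil diagram, $\Gamma$ has two vertices joined by three edges. For the closure of $\sigma_1\sigma_2^{-1}\sigma_1\sigma_2^{-1}$, a four-crossing diagram of the figure-eight knot, the Seifert circles are the three closed strands. The middle one is joined to each of the others by two edges, so $\Gamma$ is a path with three vertices and both edges doubled: two 2-cycles that share a vertex.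

The graph $\Gamma$ has no loops. Indeed, if the two arcs at a smoothed crossing lay on one Seifert circle, the short segment joining them would lie on one side of this oriented Jordan curve. But the two arcs run in parallel directions with the segment between them, so the segment lies to the right of one and to the left of the other.

Components of $\Gamma(D)$ correspond to connected components of the projection. Smoothing one crossing $x$ does not change the Seifert circles and deletes the edge $x$. Hence smoothing $x$ disconnects the component of the projection containing $x$ if and only if $x$ is a bridge of $\Gamma(D)$.

**Lemma 1.** A crossing is nugatory if and only if it is a bridge of $\Gamma(D)$. So $D$ is reduced exactly when $\Gamma(D)$ has no bridges.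

*Proof.* Let $x$ be a bridge. After smoothing $x$, the component that contained $x$ becomes two disjoint connected sets $P,P'$, joined by a short segment $\beta$ at the smoothing. Take a thin regular neighborhood of $P'$ and its boundary circle $\gamma$ in the complementary region of $P'$ that contains $P$. Since $P'$ is connected, this is one circle. It misses $P$, $P'$ and all other components, and meets $\beta$ once. Slide this point to the middle of $\beta$ and restore the crossing. Now $\gamma$ meets $D$ only at $x$, transversally.

Conversely, let $\gamma$ meet $D$ only at $x$, transversally. Then $\gamma$ passes through opposite corners, so each side of $\gamma$ contains two adjacent half-edges at $x$. If one side contained both incoming half-edges, the part of $D$ on that side would be a system of oriented arcs with two terminal points and no initial point, which is impossible. So on each side there are one incoming and one adjacent outgoing half-edge, and the oriented smoothing joins exactly these. After smoothing, $\gamma$ misses the diagram and has parts of the component on both sides, so $x$ is a bridge. $\square$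

In particular, reducedness depends only on the connected components of the diagram, each viewed on its own $S^2$. The multiset of these components also determines $c_\pm$ and the link, as a split union: components that do not cross can be moved to different heights and then apart.

**Definition (chains).** Let $D$ be reduced and let $G$ be a component of $\Gamma(D)$. Having no bridge, $G$ has no vertex of valence 1. So $G$ is a single vertex, or a cycle, or a subdivision of a graph with all valences $\ge3$ (loops and multiple edges allowed). A chain of $D$ is a whole cycle in the second case, and one subdivided edge in the third.

In the third case, if the unsubdivided graph has $v$ vertices and $\eta$ edges, then $2\eta\ge 3v$ and $b_1(G)=\eta-v+1\ge \eta/3+1$, so there are at most $3(b_1(G)-1)$ chains. The trefoil diagram above has three chains of length 1. The figure-eight diagram has two chains of length 2, each going from the middle vertex to an end vertex and back.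

**Lemma 2.** Let $D$ be reduced and let $S$ be a vertex of $\Gamma(D)$ of valence 2, with crossings $x,y$. Then $x$ and $y$ lie on the same side of $S$, and the other side is a bigon face, with corners $x,y$ and coherently oriented boundary, of the connected component of the diagram on its $S^2$. The signs of $x$ and $y$ differ if and only if the same strand of the bigon is over at both.

*Proof.* If $x,y$ lay on different sides of $S$, then $x$ would be the only connection between $S$ and the circles on its side, so $x$ would be a bridge. So the other side of $S$ carries no crossing of $S$, and no Seifert circle of the same component lies there, since it could not be connected to $S$. That side is therefore a face with the two corners $x,y$, and its boundary follows the oriented circle $S$. For the signs, put $x=(0,0)$, $y=(1,0)$, let $a$ be the upper edge from $x$ to $y$ and $b$ the lower edge from $y$ to $x$. The tangent directions are $a:(1,1)$, $b:(-1,1)$ at $x$ and $a:(1,-1)$, $b:(-1,-1)$ at $y$. The determinants $\det(a,b)$ are $2$ and $-2$. The sign of a crossing is the sign of $\det(\text{over},\text{under})$, so the signs differ exactly when the same strand is over at both. $\square$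

The two corners of a crossing that face its two Seifert circles are opposite. So a chain whose crossings all have one sign is a row of crossings, consecutive ones forming bigons at opposite corners: a twisted band of two antiparallel strands.

**Definition (inserting twists).** Let $x$ be a positive crossing of a diagram $D$. Inserting $n$ full twists at $x$ means replacing $x$ by a row of $2n+1$ positive crossings in the antiparallel band through $x$, that is, adding $2n$ positive crossings on the two half-edges that bound the corner of one Seifert circle at $x$. In $\Gamma$ the edge $x$ becomes a path of length $2n+1$. For crossings $x^{(1)},\dots,x^{(m)}$ and $n\in\mathbb Z_{\ge0}^m$ we write $D[n]$ for the result of inserting $n_i$ full twists at each $x^{(i)}$.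

Conversely, from a positive chain of length $\ge3$ we may remove a full twist (two consecutive crossings), and after repeating this the length is $1$ or $2$. A closed chain always stops at length $2$, since no diagram has a loop in its Seifert graph. These operations subdivide or shorten chains, so they preserve bridgelessness, and they do not change the number of link components.

The number of chains is controlled by Morton's inequality (Morton 1986; Franks–Williams 1987). Let $P_L(v,z)$ be the polynomial with $v^{-1}P_+-vP_-=zP_0$ and $P=1$ for the unknot. For every diagram $D$ of $L$,
$$c_+(D)-c_-(D)-s(D)+1\ \le\ e:=\min\deg_v P_L. \tag{1}$$

Test it on the unknot, where $e=0$. A reduced diagram without negative crossings is connected and satisfies $b_1(\Gamma)=c-s+1\le0$. So $\Gamma$ is a tree without bridges, a single vertex, and the only such diagram is the crossingless one. The positive trefoil has at least two such diagrams: the closure of $\sigma_1^3$ and the closure of $\sigma_1\sigma_2\sigma_1\sigma_2=\sigma_1\sigma_1\sigma_2\sigma_1$, which is conjugate to $\sigma_1^3\sigma_2$ and destabilizes to $\sigma_1^3$. (Here $\sigma_i$ is a positive crossing.)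

We recall one more textbook tool. The Conway polynomial satisfies $\nabla(L_+)-\nabla(L_-)=z\nabla(L_0)$. The coefficient of $z$ for a 2-component link is its linking number, so the coefficient $a_2$ of $z^2$ for knots satisfies
$$a_2(K_+)-a_2(K_-)=\mathrm{lk}(L_0). \tag{2}$$

*Proof of Proposition 1.* **Step 1: finitely many families.** Let $D$ be a reduced diagram of $K$ without negative crossings. By (1), $b_1(\Gamma(D))=c-s+1\le e$, so the number of chains is bounded in terms of $K$. All chains are positive. Shortening them to length at most $2$ gives a bridgeless positive knot diagram $B$ with a bounded number of crossings, so there are only finitely many possible $B$. And $D=B[n]$, where $B$ carries one chosen crossing $x^{(i)}$ in each chain.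

**Step 2: $a_2$ increases with each twist.** Let $n_i\ge1$, and let $z$ be a crossing in the row at $x^{(i)}$ in $B[n]$. Changing $z$ makes a bigon with a neighbor in the row in which the signs differ, so by Lemma 2 a Reidemeister II move removes both crossings. Hence $K_+=B[n]$ and $K_-=B[n-e_i]$ in (2), with $e_i$ the $i$-th unit vector. The smoothed diagram has two components. Since $z$ is not a bridge, its projection is connected, so the two components cross each other somewhere. All crossings are positive, so $\mathrm{lk}(L_0)\ge1$. By induction
$$a_2(B[n])\ \ge\ a_2(B)+\sum_i n_i .$$

**Step 3: conclusion.** If $B[n]$ represents $K$, then $\sum n_i\le a_2(K)-a_2(B)$. There are finitely many $B$ and finitely many $n$ for each. $\square$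

For instance, let $B$ be the closure of $\sigma_1\sigma_2\sigma_1\sigma_2$, with its two chains of length 2. Smoothing a crossing in the first row of $B[n_1,n_2]$ turns the rest of that row into bridges, that is, nugatory crossings. These are self-crossings, because each component meets the curve of a nugatory crossing an even number of times. What remains is a cycle of $2n_2+2$ crossings between two components, so $\mathrm{lk}(L_0)=n_2+1$. The same holds with the roles exchanged, and $a_2(B)=1$, so $a_2(B[n_1,n_2])=(n_1+1)(n_2+1)$.

What changes when negative crossings are allowed?

## 2. One superfluous negative crossing gives infinitely many diagrams

Finiteness fails as soon as one negative crossing more than necessary is allowed. The trefoil projection with signs $+,+,-$ is a reduced diagram of the unknot, and it is the first of an infinite family.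

**Lemma 3.** Let $D$ be a reduced diagram of $L$ with $\nu$ negative crossings and let $\ell\ge1$. There is a reduced diagram $D^\ell$ of $L$ with $\nu+1$ negative crossings and $c(D)+\ell+2$ crossings.

*Proof.* **Step 1: construction.** Take an edge (or crossingless circle) $e$ of $D$ and two disjoint subarcs $t,s$ of it. On one side of $e$, and close to $e$, pull a finger from $t$ towards $s$. Twist its two antiparallel strands by $\ell$ half-twists so that the crossings $x_1,\dots,x_\ell$, numbered from base to tip, are positive. Then pass the tip under $s$, creating crossings $y_1,y_2$ of opposite signs, where $y_1$ precedes $y_2$ along the finger. Pulling the tip back (Reidemeister II) and untwisting (Reidemeister I) recovers $D$, so the result $D^\ell$ represents $L$. The counts are clear.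

**Step 2: $D^\ell$ is reduced.** By Lemma 1 we check that smoothing a crossing never disconnects its component of the projection. Components of $D$ not containing $e$ are unchanged, and the finger meets only itself and $s$.

Let $x$ be a crossing of $D$. Smoothing $x$ in $D$ does not disconnect. The diagram $D^\ell$ smoothed at $x$ arises from this by replacing the arc $t$ by a connected set with the same endpoints which in addition meets $s$. Since $t$ and $s$ lie on the same edge, connectivity is unchanged.

Smoothing $x_i$ cuts the finger into an arc with the endpoints of $t$ and a closed curve containing the tip. The arc replaces $t$, so the component without the closed curve is connected and contains $s$. The closed curve meets $s$ at $y_1$.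

For $y_1$, note that the finger runs base $\to x_\ell\to y_1\to$ tip $\to y_2\to x_\ell\to$ base. Smoothing $y_1$ gives an arc $a_1$ (from $s$-in to finger-out) and an arc $a_2$ (from finger-in to $s$-out). Every point of the component is still connected to one of them, so we must connect $a_1$ with $a_2$. The arc $a_1$ continues over the tip to $y_2$. If $s$ meets $y_1$ before $y_2$, then $a_2$ continues along $s$ to $y_2$. If $s$ meets $y_2$ first, then $y_2$ is connected along the returning strand to $x_\ell$, and $x_\ell$ along the outgoing strand to $a_2$.

For $y_2$, reverse all orientations. This does not change smoothings and exchanges the roles of $y_1$ and $y_2$. $\square$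

With $D$ the crossingless circle and $\ell=1$ we get three crossings of signs $+,+,-$. Here $\Gamma$ is connected, $s\equiv c+1\pmod2$ because the link is a knot, $s\ge2$ by (1), and $s=4$ would make $\Gamma$ a tree with bridges. So $s=2$, and $\Gamma$ has two vertices and three edges, as for the trefoil projection.

So the results we aim at are the following.

**Theorem 1.** Every oriented link $L$ has only finitely many reduced diagrams (in the plane or in $S^2$) with exactly $n_-(L)$ negative crossings, and only finitely many with exactly $n_+(L)$ positive crossings.

**Theorem 2.** The number of reduced diagrams of $L$ with exactly $k$ negative crossings is $0$ if $k<n_-(L)$, finite and nonzero if $k=n_-(L)$, and infinite if $k>n_-(L)$. The same holds for positive crossings and $n_+(L)$.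

*Proof of Theorem 2, given Theorem 1.* For $k<n_-(L)$ there is nothing to prove. A nugatory crossing can be removed by rotating the part of the link on one side of its curve by $\pi$. This preserves the oriented link and the signs of the other crossings, does not increase $c_-$, and lowers $c$. Starting from any diagram with $n_-(L)$ negative crossings we therefore reach a reduced one with $n_-(L)$ negative crossings, and by Theorem 1 there are only finitely many. If $k>n_-(L)$, start from such a reduced diagram and apply Lemma 3 first $k-n_-(L)-1$ times with $\ell=1$ and then once with arbitrary $\ell\ge1$. This gives reduced diagrams with exactly $k$ negative crossings and unboundedly many crossings. The positive case follows by mirroring. $\square$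

## 3. Where the linking number argument stops, and twist families for all links

Look again at Step 2 of Proposition 1 when negative crossings are present. It still produces a mixed crossing in $L_0$. What is lost is the passage from "there is a mixed crossing" to $\mathrm{lk}(L_0)>0$. The finger shows that this loss is real: smoothing $x_i$ in $D^\ell$ gives a closed curve that meets the rest of the diagram only in $y_1$ and $y_2$, which have opposite signs, so $\mathrm{lk}=0$ and $a_2$ does not see the twists. It must not see them, since they do not change the link. Hence any proof has to use the minimality of $c_-$ against configurations like the finger. We first save the other half of the argument.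

**Lemma 4.** Let $k=n_-(L)$ and suppose $L$ has infinitely many reduced diagrams with $k$ negative crossings. Then there are a bridgeless diagram $\hat D$ of $L$ with $c_-(\hat D)=k$, distinct positive crossings $x^{(1)},\dots,x^{(m)}$ of $\hat D$ $(m\ge1)$, and vectors $n^j\in\mathbb Z_{>0}^m$ with $n_i^j\to\infty$ for all $i$, such that every $\hat D[n^j]$ is a diagram of $L$. Moreover the two strands at each $x^{(i)}$ belong to the same component of the link.

*Proof.* **Step 1: boundedly many chains.** Let $\mu$ be the number of components of $L$. There are only finitely many diagrams with at most $\mu$ components and at most $N$ crossings, so there are reduced diagrams $D_j$ of $L$ with $c_-(D_j)=k$ and $c(D_j)\to\infty$. By (1), $c(D_j)-s(D_j)\le 2k+e-1$. The graph $\Gamma(D_j)$ has at most $\mu$ components, so $b_1(\Gamma(D_j))\le 2k+e-1+\mu$. Hence the number of chains is bounded.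

**Step 2: chains have one sign.** Let $x,y$ be consecutive in a chain, at the valence-2 vertex $S$. If their signs differ, the same strand is over at both (Lemma 2). Move the connected components of the diagram apart, so that the bigon is empty. This changes neither the link nor $c_-$. Now a Reidemeister II move gives a diagram of $L$ with $k-1$ negative crossings, contradicting $k=n_-(L)$. So every chain is a twisted antiparallel band with crossings of one sign, and negative chains have length at most $k$.

**Step 3: one base diagram.** Shorten every positive chain to length $1$ or $2$ by removing full twists. The number of chains and their lengths are now bounded, so only finitely many base diagrams (collections of connected diagrams on spheres, with labeled chains) occur. The components of $D_j$ are determined by the base diagram and the number of full twists removed from each positive chain. Pass to a subsequence $D_0,D_1,D_2,\dots$ with one base diagram such that each of these numbers is either constant or strictly increasing. At least one is increasing, because $c(D_j)\to\infty$. Let $\hat D$ be $D_0$ with its components realized in disjoint disks of the plane, let $x^{(i)}$ be a crossing in the $i$-th increasing chain, and let $n_i^j\ge1$, for $j\ge1$, be the number for $D_j$ minus that for $D_0$. Then $\hat D[n^j]$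 has the same components as $D_j$, so it is a diagram of $L$.

**Step 4: the strands at $x^{(i)}$.** If they belonged to different components $K,K'$, then in $\hat D[n^j]$ there would be at least $2n_i^j$ positive and at most $k$ negative crossings between $K$ and $K'$. Their linking number would tend to $\infty$, although all these diagrams represent $L$. $\square$

## 4. Twisting as surgery on an unlink

For a knot $c_i\subset S^3$ let $\mu_i$ be the meridian and $\lambda_i$ the preferred longitude on $\partial N(c_i)$. The slope $p/q$ means $p\mu_i+q\lambda_i$. Fix $\varepsilon\in\{1,-1\}$. If $c=c_1\cup\dots\cup c_m\subset S^3\setminus L$ is an unlink and $n\in\mathbb Z_{>0}^m$, surgery on every $c_i$ with slope $\varepsilon/n_i$ turns $S^3$ into $S^3$. Let $L_n$ be the image of $L$. It is well defined up to isotopy, since orientation-preserving homeomorphisms of $S^3$ are isotopic to the identity.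

Let $\delta$ be a disk bounded by the unknot $c_i$ and meeting $L$ transversally. Cut the exterior of $c_i$ along $\delta$, rotate one side by $n$ full turns in the appropriate direction, and reglue. This is a self-homeomorphism of the exterior of $c_i$ that fixes $\lambda_i$ and takes $\varepsilon\mu_i+n\lambda_i=\varepsilon(\mu_i+\varepsilon n\lambda_i)$ to $\varepsilon\mu_i$. So surgery with slope $\varepsilon/n$ inserts $n$ full twists in the strands through $\delta$, with a handedness determined by $\varepsilon$.

**Theorem 3.** Let $L$ be a link, and let $c=c_1\cup\dots\cup c_m$ $(m\ge1)$ be an unlink in $S^3\setminus L$ with $\mathrm{lk}(c_i,K)=0$ for all $i$ and all components $K$ of $L$. Let $n^j\in\mathbb Z_{>0}^m$ $(j=1,2,\dots)$ with $n_i^j\to\infty$ as $j\to\infty$ for every $i$. If all $L_{n^j}$ are isotopic (as unoriented links), then some $c_i$ bounds an embedded disk in $S^3\setminus(L\cup(c\setminus c_i))$.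

The finger is an example. If $c_1$ encircles the two strands near the base, then $L_n$ does not depend on $n$, and $c_1$ bounds a disk that surrounds the finger, passing with it under $s$ and closing beyond the tip. The linking hypothesis is needed: if $c_1$ is a meridian of an unknot $L$, then twisting a single strand never changes $L$, but $c_1$ bounds no disk off $L$, since $\mathrm{lk}(c_1,L)=\pm1$.

## 5. A disk off the link gives a wasted negative crossing or a bridge

*Proof of Theorem 1, given Theorem 3.* Suppose Theorem 1 fails for $L$ and negative crossings. Put $k=n_-(L)$ and take $\hat D,x^{(i)},n^j$ as in Lemma 4, regarding $L$ as the link of $\hat D$.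

**Step 1: place the circles.** Choose one of the two Seifert circles at $x^{(i)}$. The corner of $x^{(i)}$ facing it is bounded by one incoming and one outgoing half-edge. Let $\delta_i$ be a small vertical disk next to $x^{(i)}$ that cuts these two half-edges, and let $c_i=\partial\delta_i$. The $\delta_i$ are disjoint, so $c$ is an unlink. The two points of $\delta_i\cap L$ have opposite signs and lie on the same component, so $\mathrm{lk}(c_i,K)=0$ for all $K$. Inserting $n_i$ full twists at $x^{(i)}$ is surgery on $c_i$ with slope $\varepsilon/n_i$, with one $\varepsilon$ for all $i$, because positive antiparallel twists all have the same handedness. So $\hat D[n^j]$ represents $L_{n^j}$, and all $L_{n^j}$ are isotopic to $L$. By Theorem 3 some $c_i$ bounds a disk $E$ with $E\cap L=\emptyset$. Write $x=x^{(i)}$, $\delta=\delta_i$, and let $S_0$ be the chosen Seifert circle at $x$.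

**Step 2: make $E\cap\delta=c_i$.** Both disks induce the $0$-framing on $c_i$, so we may arrange that near $c_i$ they meet only in $c_i$ and that their interiors are transverse. Choose such an $E$ with the fewest intersection circles. A circle $\gamma\subset \operatorname{int}E\cap\operatorname{int}\delta$ bounds a disk $E_\gamma\subset E$ off $L$, so it cannot enclose exactly one point of $L\cap\delta$, as then its linking number with a component would be $\pm1$. If some circle encloses no point of $L$, take one that is innermost in $\delta$ and replace $E_\gamma$ by a push-off of the subdisk of $\delta$ inside $\gamma$. The interior of that subdisk misses $E$ and $L$, so this gives a disk with fewer circles. Otherwise all circles enclose both points. Let $\gamma$ be the outermost one in $\delta$. The annulus in $\delta$ between $\gamma$ and $c_i$ misses $L$, and its interior misses $E$. Replace $E$ by $E_\gamma$ together with this annulus, pushed rel $c_i$ to the side of $\delta$ on which $E_\gamma$ lies near $\gamma$. Again there are fewer circles. Both cases contradict the choice of $E$, so there are no circles.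

**Step 3: decompose $L$.** Now $\Sigma=\delta\cup E$ is a sphere that meets $L$ in two points of opposite sign. The component through them is cut into two arcs, one in each ball bounded by $\Sigma$. Let $\alpha\subset\delta$ be the straight arc joining the two points. Cut $L$ at $\Sigma$ and close up with parallel copies of $\alpha$ on both sides. This gives links $A,B$ in the two balls. So $A\sqcup B$ is split. Since each of $A,B$ closes its arc by an arc parallel into $\Sigma$, we have $L=A\#B$ as oriented links, the sum being taken along the components containing the copies of $\alpha$.

The arc $\alpha$ projects to a short segment joining the two strands next to $x$, and its copies lie on the two sides of $\delta$. So $A\sqcup B$ has the diagram $D_1$ obtained from $\hat D$ by cutting the two strands next to $x$ and capping off on both sides. The crossings and signs are the same, so $c_-(D_1)=k$. Let $D_A,D_B$ be the subdiagrams of $A,B$. One cap lies in $D_A$, the other in $D_B$.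

**Step 4: if $D_A$ and $D_B$ cross, a negative crossing is wasted.** Since $A\sqcup B$ is split, the signs of the mixed crossings add up to $0$, so at least one of them is negative and $c_-(D_A)+c_-(D_B)\le k-1$. Take separate copies of $D_A$ and $D_B$, and let $e_A,e_B$ be the edges (or crossingless circles) containing the caps. Move each copy on $S^2$ so that the outer face is the face to the right of $e_A$, respectively $e_B$, and place the copies in disjoint disks. If $e_A$ and $e_B$ face each other, they run in opposite directions, so a band in the outer face joins them compatibly with the orientations. This is a diagram of $A\#B=L$ with at most $k-1$ negative crossings, contradicting $k=n_-(L)$.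

**Step 5: if they do not cross, $x$ is a bridge.** Now each component of $\Gamma(D_1)$ belongs to one of $A,B$. Cutting and capping next to $x$ splits a small circle $u$ off $S_0$, which contains the cap on the side of $x$ and only the crossing $x$. The rest, again called $S_0$, contains the other cap. So $\Gamma(D_1)$ arises from $\Gamma(\hat D)$ by detaching the edge $x$ from $S_0$ and attaching it to the new valence-1 vertex $u$. As $u$ and $S_0$ contain different caps, they lie in different components of $\Gamma(D_1)$. The other endpoint $S_1$ of $x$ lies in the component of $u$. Since $\Gamma(\hat D)\setminus x=\Gamma(D_1)\setminus\{u,x\}$, the vertices $S_0$ and $S_1$ are not connected in $\Gamma(\hat D)\setminus x$. So $x$ is a bridge of $\Gamma(\hat D)$, contradicting bridgelessness.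

Both cases are impossible. The statement for positive crossings follows by mirroring. $\square$

For the finger $D^\ell$, the sphere $\Sigma$ encloses the tip, $B$ is an unknot, and we are in the case of Step 4: the wasted crossing is one of $y_1,y_2$. There is no contradiction, because $D^\ell$ does not have the minimal number of negative crossings.

It remains to prove Theorem 3.

## 6. Seifert pieces, hyperbolic pieces and their fillings

All 3-manifolds here are compact and orientable, and $\Delta(\cdot,\cdot)$ is the geometric intersection number of slopes on a torus. A manifold is irreducible if every sphere bounds a ball, and atoroidal if every incompressible torus is parallel to the boundary. A Seifert fibered manifold is a union of circle fibers over a base orbifold, whose cone points are the exceptional fibers, of orders $\alpha_i\ge2$. If the base is a sphere with $r$ holes and $q$ cone points, then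
$$\chi^{orb}=2-r-\sum_{i=1}^q\Big(1-\frac1{\alpha_i}\Big).$$
For $r\ge1$ this is negative except for: a disk with at most one cone point (solid torus); a disk with cone points of orders $(2,2)$ (twisted $I$-bundle over the Klein bottle); an annulus without cone points ($T^2\times I$). We use the following theorems.

1. JSJ theorem (e.g. Hatcher, *Notes on basic 3-manifold topology*, Thm 1.9): an irreducible manifold contains a family of disjoint incompressible tori such that each complementary piece is Seifert fibered or atoroidal, and a family that is minimal with respect to inclusion among such families is unique up to isotopy.
2. Geometrization of Haken manifolds: a JSJ piece with nonempty incompressible torus boundary that is not Seifert fibered is hyperbolic of finite volume.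
3. A Seifert manifold with nonempty boundary and $\chi^{orb}<0$ is irreducible, has incompressible boundary, and has a Seifert fibration unique up to isotopy (Jaco, *Lectures on three-manifold topology*, Thm VI.18).
4. An essential surface in a compact irreducible Seifert manifold is isotopic to a vertical one (a union of fibers) or a horizontal one (transverse to all fibers) (Hatcher, Prop. 1.11).
5. Thurston's Dehn surgery theorem: if some cusps of a finite-volume hyperbolic manifold $X$ are filled along slopes that all tend to infinity, the fillings are eventually hyperbolic, with volumes strictly less than $\mathrm{vol}\,X$ and converging to $\mathrm{vol}\,X$.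
6. Mostow–Prasad rigidity: a homeomorphism of finite-volume hyperbolic manifolds is homotopic to an isometry.

Also recall that filling a boundary torus of a Seifert manifold along a slope $g$ at distance $d=\Delta(g,f)\ge1$ from the fiber $f$ extends the fibration, the core being a fiber of multiplicity $d$ (regular if $d=1$). In $S^3$ every torus separates, and no Klein bottle embeds.

When the exterior $M$ of $L\cup c$ is hyperbolic, for example when $L\cup c$ is the Whitehead link and $m=1$, Theorem 3 is immediate. The exteriors of $L_{n^j}$ are hyperbolic for large $j$ with volumes strictly below $\mathrm{vol}\,M$ and converging to it, so they cannot all be homeomorphic. This argument stops at Seifert pieces, where filling does not change any volume. Here are two examples to keep in mind. Let $W$ be the exterior of the Whitehead link and let $\mathcal P$ be a pair of pants.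

In the first, add two Whitehead links $K_1\cup c$ and $K_2\cup c$ along $c$. Then $c$ is an unknot, $\mathrm{lk}(c,K_i)=0$, and $M=W\cup(\mathcal P\times S^1)\cup W$, where the fiber on $\partial N(c)$ is the meridian $\mu$. The slope $\varepsilon/n$ has distance $n$ from it, so filling $\mathcal P\times S^1$ creates a cone point of order $n$.

In the second, let $K_1\cup c'$ be a Whitehead link, $V$ a neighborhood of $c'$ off $K_1$, $N(c')\subset\operatorname{int}V$ a smaller one, $K_2\subset N(c')$ a Whitehead double pattern (its exterior in $N(c')$ is $W$), and $c\subset V\setminus N(c')$ a $0$-framed parallel of $c'$. Then $c$ is an unknot and $\mathrm{lk}(c,K_1)=\mathrm{lk}(c',K_1)=0$. Also $\mathrm{lk}(c,K_2)=0$, because $K_2$ has winding number $0$ in $N(c')$. Again $M=W\cup(\mathcal P\times S^1)\cup W$, but now the fiber is $\lambda$ on $\partial N(c)$. It has distance $1$ from $\varepsilon/n$, and filling turns $\mathcal P\times S^1$ into $T^2\times I$: no volume and no cone point appears, and only the gluing of the two copies of $W$ changes. The proof must detect a change of gluing.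

## 7. Proof of Theorem 3: split links and parallel circles

We use induction on $m$: assume the theorem for fewer than $m$ circles (nothing is assumed if $m=1$), and suppose the conclusion fails for $(L,c,(n^j))$. We may always pass to subsequences in $j$.

**Step 1: we may assume that $L\cup c$ is nonsplit.** This makes the exterior irreducible. Write $L\cup c$ as a split union of nonsplit links $J_a$ in disjoint balls $B_a$. If $J_a\subset c$, then $J_a$ is an unlink, and being nonsplit it is a single $c_i$, which bounds a disk in $B_a$. That is excluded. So $L^a=J_a\cap L\ne\emptyset$ for all $a$. Choose $a$ with $c^a=J_a\cap c\neq\emptyset$.

Surgery on $c^a$ turns $S^3$ into $S^3$, hence replaces $B_a$ by a ball. So $L_n$ is the split union of the $L_n^a$. Each $L^a_{n^j}$ is isotopic to a sublink of one fixed link, which has finitely many sublinks, so after passing to a subsequence all $L^a_{n^j}$ are isotopic.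

Suppose some $c_i\subset c^a$ bounded a disk $E$ in the complement of $J_a\setminus c_i$. For each $b\ne a$ shrink $B_b$, by an isotopy supported near $B_b$ and hence off $J_a$, to a tiny ball missing $E$. Applying the inverse isotopies to $E$ makes $E$ disjoint from all $B_b$, $b\neq a$, so $c_i$ bounds a disk off $L\cup(c\setminus c_i)$, contrary to assumption. So the conclusion also fails for $(L^a,c^a)$. By the induction hypothesis $c^a=c$, and we replace $L$ by $L^a$.

Let $M$ be the exterior of $L\cup c$. As $L\cup c$ is nonsplit with at least two components, $M$ is irreducible with incompressible boundary. Moreover $M\not\cong T^2\times I$. Otherwise $L\cup c=K\cup c_1$ and $H_1(\partial N(c_1))\to H_1(M)$ is injective, but $\lambda_1\mapsto\mathrm{lk}(c_1,K)\mu_K=0$.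

**Step 2: no two circles are parallel.** We claim that for $i\neq i'$ no embedded annulus in $M$ joins $\lambda_i\subset\partial N(c_i)$ to $\lambda_{i'}\subset\partial N(c_{i'})$. Say there is one for $i=1,i'=2$. Along it, isotope $c_2$, fixing $L\cup(c\setminus c_2)$, to a $0$-framed parallel of $c_1$ in a small solid torus $V\supset c_1$. The manifold $V\setminus(c_1\cup c_2)$ is fibered by parallels of $\lambda$, and in its homology $\mu_V=\mu_1+\mu_2$ and $\lambda_1=\lambda_2=:\lambda$.

The surgery slopes have distance $1$ from $\lambda$, so after surgery $V$ is fibered over a disk without exceptional fibers, a solid torus. The surgery relations $\varepsilon\mu_i+n_i\lambda=0$, that is $\mu_i=-\varepsilon n_i\lambda$, show that its meridian is $\mu_V+\varepsilon(n_1+n_2)\lambda$. This is also the meridian after $\varepsilon/(n_1+n_2)$-surgery on $c_1$ alone. So $L_n$ is also obtained from $c\setminus c_2$ with parameters $(n_1+n_2,n_3,\dots,n_m)$.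

By the induction hypothesis some $c_i$, $i\ne2$, bounds a disk $E$ disjoint from $L$ and from all circles other than $c_i,c_2$. If $i\ne1$, then $E$ misses a neighborhood of $c_1$. Shrink $V$, and with it $c_2$, into this neighborhood, so that $E$ misses $c_2$. If $i=1$, then $E\cap\partial N(c_1)$ is a curve of slope $0$, and we place $c_2$ on $\partial N(c_1)$ parallel to it and disjoint from it. In both cases $c_i$ bounds a disk off $L\cup(c\setminus c_i)$, a contradiction.

## 8. Fiber slopes in the JSJ pieces of $M$

**Step 3: the JSJ decomposition of $M$.** Take a minimal family as in the JSJ theorem. Tori in $S^3$ separate, so the dual graph is a tree and each JSJ torus borders two different pieces. By minimality the fibers of two Seifert pieces adjacent along a JSJ torus do not match there, since otherwise this torus could be deleted. No piece is $T^2\times I$: it would have a JSJ torus in its boundary, because $M\not\cong T^2\times I$, and that torus could be deleted. The non-Seifert pieces are hyperbolic.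

Let $X$ be a Seifert piece. An orientable base of positive genus would give a nonseparating vertical torus, and a nonorientable base would give a Klein bottle over a one-sided curve, because $X$ is orientable. Neither exists in $S^3$, so the base is a sphere with holes and cone points. Every piece has nonempty boundary. Moreover $X$ is not a solid torus, as its boundary is incompressible, not $T^2\times I$, and not the twisted $I$-bundle over the Klein bottle. By the list in Section 6, $\chi^{orb}<0$, so the fibration of $X$ is unique up to isotopy.

**Definition (types).** Let $\partial N(c_i)\subset\partial X$ with $X$ Seifert and fiber slope $p\mu_i+q\lambda_i$ on it. The circle $c_i$ is of type (a) if $p\ne0$, and of type (b) if $p=0$, so that the fiber is $\pm\lambda_i$.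

The two examples of Section 6 have types (a) and (b) in this order. The filling slope $\varepsilon\mu_i+n_i\lambda_i$ has distance $|pn_i-\varepsilon q|$ from the fiber, which tends to $\infty$ in type (a) and equals $1$ in type (b).

**Step 4: two consequences of linking numbers.** First, each Seifert piece contains at most one $\partial N(c_i)$. Suppose $c_1$ and $c_2$ both occur in $X$, with fibers $f_i=p_i\mu_i+q_i\lambda_i$. The fibers are isotopic in $X$ up to orientation, and $X$ misses $c_2$, so
$$\pm p_2=\pm\mathrm{lk}(f_2,c_2)=\mathrm{lk}(f_1,c_2)=q_1\,\mathrm{lk}(c_1,c_2)=0,$$
because $\mu_1$ bounds a disk off $c_2$ and $c$ is an unlink. Likewise $p_1=0$. So both are of type (b), and a vertical annulus in $X$ joins $\lambda_1$ to $\lambda_2$, contradicting Step 2.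

Second, if $X$ contains a type (b) circle $c_i$ and a boundary torus $\partial N(K)$ with $K\subset L$, then the fiber $f$ on $\partial N(K)$ is not $\mu_K$. Indeed $\mathrm{lk}(f,K)=\pm\mathrm{lk}(\lambda_i,K)=\pm\mathrm{lk}(c_i,K)=0$, while $\mathrm{lk}(\mu_K,K)=\pm1$.

## 9. Filling the pieces, and the shear in $T^2\times I$

Let $N_j$ be the result of filling $M$ along the slopes $\varepsilon/n_i^j$, the exterior of $L_{n^j}$. Its meridians are the fixed curves $\mu_K$. By assumption all $(N_j,\text{meridians})$ are homeomorphic. For a piece $X$ of $M$ let $X(n^j)$ be $X$ with its $c$-boundaries filled. It has nonempty boundary: otherwise $\partial X$ would consist of $c$-tori, so $X=M$ and $L=\emptyset$.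

**Step 5: the filled pieces for large $j$.** The aim is to show that all but one kind of filled piece stay hyperbolic or Seifert with $\chi^{orb}<0$.

If $X$ is hyperbolic, then $X(n^j)$ is hyperbolic for large $j$. If $X$ contains some $c_i$, then $\mathrm{vol}\,X(n^j)<\mathrm{vol}\,X$ and $\mathrm{vol}\,X(n^j)\to\mathrm{vol}\,X$.

Let $X$ be Seifert and contain one $c_i$, with $r\ge1$ other boundary tori and $q$ exceptional fibers. In type (a), filling adds a cone point of order tending to $\infty$. If $r=1$, then $q\ge1$, since otherwise $X=T^2\times I$. The filled base is a disk with at least two cone points, one of large order, so $\chi^{orb}<0$. If $r\ge2$, then $\chi^{orb}<0$ because of the new cone point.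

In type (b), filling adds no cone point. Let first $r=1$. Then $q\neq0$, as otherwise $X=T^2\times I$. Suppose $q=1$, with order $\alpha\ge2$. Since $\Delta(\mu_i,\lambda_i)=1$, the set $X\cup N(c_i)\subset S^3$ is a fibered solid torus in which $c_i$ is a regular fiber. Let $W_0$ be the concentric fibered solid torus with $c_i\subset\partial W_0$, let $\kappa$ be its core, $l$ the preferred longitude and $\mathfrak m$ the meridian of $\kappa$ on $\partial W_0$, and write $[c_i]=\alpha l+\beta\mathfrak m$. A parallel fiber on $\partial W_0$ is isotopic to $\pm\lambda_i$ in the complement of $c_i$, so its linking number with $c_i$ is $0$. Pushed into $W_0$, it is homologous to $\alpha\kappa$ off $c_i$, so this linking number is also $\alpha\,\mathrm{lk}(\kappa,c_i)=\alpha\beta$, with $\mathfrak m$ oriented so that $\mathrm{lk}(\kappa,\mathfrak m)=1$. Hence $\beta=0$, and by primitivity $\alpha=1$, a contradiction. So $q\ge2$. For $q=2$ the orders $(2,2)$ are excluded, since a disk in the base containing the two cone points would give a twisted $I$-bundle over a Klein bottle in $S^3$. So $\chi^{orb}<0$ after filling. If $r=2$ and $q\ge1$, or if $r\ge3$, then $\chi^{orb}<0$ as well.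

The remaining case is type (b), $r=2$, $q=0$.

**Definition (degenerate piece).** A Seifert piece $X$ is degenerate if it contains a type (b) circle, has exactly two other boundary tori, and has no exceptional fiber. Then $X\cong\mathcal P\times S^1$ and $X(n^j)\cong T^2\times I$. The second example of Section 6 contains one.

So for large $j$ all filled pieces are irreducible with incompressible boundary. The nondegenerate ones are hyperbolic or Seifert with $\chi^{orb}<0$, with the same fiber slopes on the remaining boundary as in $M$. As $N_j$ is glued from irreducible manifolds along incompressible boundary tori, it is irreducible, and the JSJ tori of $M$ and $\partial N_j$ are incompressible in $N_j$.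

**Step 6: degenerate chains and their growth.** We compute how slopes are carried through a degenerate piece $Q$ with circle $c_i$, other boundary tori $T,T'$ and fiber $f=\pm\lambda_i$. Choose a section of $Q$ with boundary classes $x_0=\mu_i$, $x_T$, $x_{T'}$, where $x_0+x_T+x_{T'}=0$. After filling, $\varepsilon\mu_i+n_i\lambda_i=0$, so $x_0=\pm n_if$ with a fixed sign. Hence $x_T=-x_{T'}\mp n_if$ in $H_1(Q(n))$. So the isomorphism $\varphi_n:H_1(T)\to H_1(Q(n))\leftarrow H_1(T')$ satisfies, for some fixed sign,
$$\varphi_n(f)=f,\qquad \varphi_n(v)=\varphi_0(v)\pm n_i\,(v\cdot f)\,f, \tag{3}$$
where $\varphi_0$ is the fixed isomorphism $f\mapsto f$, $x_T\mapsto-x_{T'}$, and $\cdot$ is the algebraic intersection number.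

Consider a maximal chain $Q_1,\dots,Q_s$ $(s\ge1)$ of consecutive degenerate pieces with tori $T_0,\dots,T_s$, where $T_{t-1}\cup T_t\subset\partial Q_t$, and fibers $f_t$. The dual graph is a tree and each $Q_t$ has two tori besides its $c$-torus, so the chain is linear. Each of $T_0,T_s$ lies in $\partial N(L)$ or borders a nondegenerate piece. By Step 3, $f_t\ne f_{t+1}$ on $T_t$.

*Growth.* Let $v_0\in H_1(T_0)$ and $w\in H_1(T_s)$ be fixed slopes with $v_0\cdot f_1\ne0\ne w\cdot f_s$, and let $v_t\in H_1(T_t)$ be the transport of $v_0$ through $Q_1(n^j),\dots,Q_t(n^j)$. Then $|v_s\cdot w|\to\infty$ as $j\to\infty$.

To see this, fix norms. We show by induction on $t\ge1$ that $|v_t|\to\infty$ and that the line spanned by $v_t$ converges to the line of $f_t$. For $t=1$ this is (3) with $v=v_0$. For $t>1$, since $f_{t-1}\cdot f_t\neq0$ on $T_{t-1}$, there is $\kappa_t>0$ with $|v_{t-1}\cdot f_t|\ge\kappa_t|v_{t-1}|$ for large $j$. In (3) the second term has size at least $\mathrm{const}\cdot n\,|v_{t-1}|$, where $n\to\infty$ is the twist number of $Q_t$ and the constant is positive. It dominates the first, which is at most $C|v_{t-1}|$. This proves the claim for $t$. Finally $f_s\cdot w\neq0$ gives $|v_s\cdot w|\ge\mathrm{const}\cdot|v_s|\to\infty$.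

*Not all pieces are degenerate.* Otherwise $M$ is one chain with both ends in $\partial N(L)$, and $N_j\cong T^2\times I$. Let $v_0,w$ be the two meridians, which differ from the fibers by the second part of Step 4. By Growth their distance in $N_j$ tends to infinity. But this distance is an invariant of $(N_j,\text{meridians})$, a contradiction.

## 10. The JSJ decomposition of $N_j$

**Step 7: find the JSJ tori of $N_j$ for large $j$.** In $N_j$ replace each maximal degenerate chain between two nondegenerate pieces by a single torus, and absorb each chain with an end in $\partial N(L)$ into a boundary collar. By Step 6 no chain has both ends in $\partial N(L)$. This gives a family $\mathcal T'_j$ of incompressible tori whose complementary pieces are the nondegenerate $X(n^j)$. These are hyperbolic or Seifert with $\chi^{orb}<0$, and none is $T^2\times I$. Fibers of adjacent Seifert pieces do not match. If no degenerate chain lies between them, this is Step 3. Otherwise the two fibers differ from $f_1$, respectively $f_s$, by Step 3, so by Growth their distance tends to $\infty$.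

We claim that $\mathcal T'_j$ is the JSJ family of $N_j$. All pieces are Seifert or atoroidal, so only minimality has to be shown. Suppose a proper subfamily $\mathcal T''$ also has only Seifert or atoroidal complementary pieces. Some piece $Y$ of $\mathcal T''$ contains in its interior a nonempty set $\mathcal S$ of tori of $\mathcal T'_j$.

No torus of $\mathcal S$ is boundary-parallel in $Y$. Otherwise the product region $T^2\times I$ would be a union of pieces of $\mathcal T'_j$, cut along incompressible tori of $T^2\times I$. These are all parallel to the boundary, so the pieces would be copies of $T^2\times I$, which they are not. Hence $Y$ is not atoroidal, so it is Seifert fibered. It has nonempty boundary, because $N_j$ has.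

A horizontal surface meets every fiber, in particular those in $\partial Y$, so a closed surface in $Y$ is not horizontal. By Hatcher, Prop. 1.11, a torus of $\mathcal S$ can be isotoped to be vertical. Cut along it. The resulting manifolds are Seifert fibered with nonempty boundary, with fibers that match along the cut, and the other tori of $\mathcal S$ are essential in them by the same argument. Continue with the remaining tori, using isotopies supported in the interior. In the end the pieces of $Y$ cut along $\mathcal S$ have Seifert fibrations that match along $\mathcal S$. So none of them is hyperbolic, and by uniqueness of the fibrations the fibers of two adjacent Seifert pieces match, a contradiction.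

**Step 8: no $c_i$ lies in a hyperbolic piece.** The sum of the volumes of the hyperbolic JSJ pieces is a homeomorphism invariant by Mostow–Prasad, so for $N_j$ it is constant in $j$. If some hyperbolic piece of $M$ contained a $c_i$, this sum would be strictly less than the corresponding sum for $M$ and converge to it. A constant sequence cannot do this.

**Step 9: no $c_i$ is of type (a).** Otherwise $N_j$ would have a JSJ Seifert piece with an exceptional fiber of order tending to $\infty$. But all $N_j$ are homeomorphic, JSJ decompositions and the fibrations of their pieces are unique, and there are only finitely many exceptional fibers.

So all $c_i$ are of type (b), and the hyperbolic pieces of $N_j$ are unfilled pieces of $M$.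

## 11. Canonical slopes detect the gluing

Let $(N,\text{meridians})$ be homeomorphic to all $(N_j,\text{meridians})$. We need slopes that every homeomorphism must respect.

**Definition (canonical slopes).** Let $T$ be a boundary torus of a JSJ piece $Y$ of $N$. If $Y$ is Seifert, $S(Y,T)$ consists of the fiber slope. If $Y$ is hyperbolic, $S(Y,T)$ is the set of slopes on $T$ of length $\le\ell$ in a Euclidean cusp cross-section, where $\ell$ is the smallest number for which there are at least two such slopes. If $T\subset\partial N$ is the torus of $K$, then in addition the outer set of $T$ is $\{\mu_K\}$.

For a square cross-section with sides $\mu,\lambda$ of length $1$, the set in the hyperbolic case is $\{\mu,\lambda\}$. For sides of lengths $1$ and $5/2$ the slopes $\mu$ and $\lambda$ have lengths $1$ and $5/2$ and all others are longer, so it is again $\{\mu,\lambda\}$. In general the set is finite, has at least two elements, and depends only on the similarity class of the cross-section.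

These sets are natural under meridian-preserving homeomorphisms. Such a homeomorphism can be isotoped to preserve the JSJ families, and then it preserves fiber slopes by uniqueness of the fibrations. Let $g$ be its restriction to a map between hyperbolic pieces. By Mostow–Prasad $g$ is homotopic to an isometry $g'$, so $g_*$ and $g'_*$ agree up to conjugation on fundamental groups. Different cusps have nonconjugate peripheral subgroups, and an element that conjugates a peripheral subgroup to itself lies in it and centralizes it. So $g$ and $g'$ induce the same bijection of boundary tori and the same maps of slopes. The isometry $g'$ restricts to similarities of cusp cross-sections, hence preserves the sets $S$.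

**Step 10: there are no degenerate pieces.** Let $Q_1,\dots,Q_s$ be a maximal degenerate chain. By Step 6 at least one end borders a nondegenerate piece. At each end choose a slope different from $f_1$, respectively $f_s$: an element of $S(Y,\cdot)$ if the end borders a nondegenerate piece $Y$, and $\mu_K$ if the end is $\partial N(K)$. This is possible, by Step 3 if $Y$ is Seifert, by $|S|\ge2$ if $Y$ is hyperbolic, and by Step 4 for $\mu_K$. The slopes do not depend on $j$ in $H_1(T_0)$ and $H_1(T_s)$, since fiber slopes are those of $M$ and hyperbolic pieces are unfilled. By Growth their distance in $N_j$ tends to $\infty$. But in $N_j$ they are canonical slopes on the two sides of one JSJ or boundary torus. By naturality their distance is bounded by the maximum of $\Delta$ over pairs of canonical slopes from the two sides of the finitely many JSJ and boundary tori of $N$. This is a contradiction.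

**Step 11: homology of a closed filling.** Now $\mathcal T'_j$ is the image of the JSJ family of $M$ for all large $j$. Let $X$ be the piece containing $c_1$. It is Seifert, $c_1$ is of type (b), and $X$ is nondegenerate. Its gluings are fixed, so we look for the twist number inside $X(n^j)$.

For each other boundary torus $T_k$ of $X$ choose $g_k\ne f$, with $f$ the fiber, in the canonical set of the other side of $T_k$. This is possible, and independent of $j$, for the same reasons as in Step 10. Let $Z_j$ be the closed Seifert manifold obtained from $X(n^j)$ by filling along all $g_k$. Take a section with boundary $x_0=\mu_1$ on $\partial N(c_1)$ and $x_k$ on $T_k$, let $h$ be the regular fiber, let $(\alpha_i,\beta_i)$ be the exceptional fibers with generators $y_i$, and write $g_k=a_kx_k+b_kh$ with $a_k=\pm\Delta(g_k,f)\neq0$. The filling slope at $c_1$ gives $x_0\pm n_1^jh=0$. So $H_1(Z_j)$ has generators $x_0,x_k,y_i,h$ and relations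
$$x_0+\sum x_k+\sum y_i=0,\quad x_0\pm n_1^jh=0,\quad a_kx_k+b_kh=0,\quad \alpha_iy_i+\beta_ih=0 .$$
There are as many relations as generators. Eliminating $x_0$, $x_k$, $y_i$ over $\mathbb Q$ by the last three kinds of relations turns the first one into $-\big(\pm n_1^j+\sum b_k/a_k+\sum\beta_i/\alpha_i\big)h=0$, so the determinant has absolute value
$$\Big|\prod\alpha_i\prod a_k\Big|\cdot\Big|\pm n_1^j+\sum\frac{b_k}{a_k}+\sum\frac{\beta_i}{\alpha_i}\Big|\ \longrightarrow\ \infty. \tag{4}$$
Hence $|H_1(Z_j)|$ is finite for large $j$ and tends to $\infty$. But $Z_j$ is a filling of a JSJ Seifert piece of $N_j\cong N$ along canonical slopes of the other sides of its boundary tori. By naturality it is homeomorphic to such a filling of a piece of $N$, and up to homeomorphism there are only finitely many of these. This contradiction proves Theorem 3, and with it Theorems 1 and 2. $\blacksquare$
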